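# Volume growth and biparabolic manifolds

## A volume condition that forces biparabolicity

Throughout, $M$ is a smooth, connected, geodesically complete, non-compact Riemannian manifold without boundary, with Riemannian measure $\mu$ and Laplace–Beltrami operator $\Delta$. Fix $x_0\in M$ and write $|x|=d(x,x_0)$, $B(r)=\{|x|<r\}$, $V(r)=\mu(B(r))$.

A function $u\in C^4(M)$ is *bi-superharmonic* if $\Delta u\le 0$ and $\Delta^2u\ge 0$ on $M$. The manifold $M$ is *biparabolic* if every positive bi-superharmonic function on $M$ is harmonic, that is, $\Delta u=0$.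

**Theorem 1.** If
$$\int_1^\infty \frac{r^3\,dr}{V(r)}=\infty, \tag{1}$$
then $M$ is biparabolic. In particular, $M$ is biparabolic if, for some constant $C>0$ (which may depend on $M$ and $x_0$), $V(r)\le Cr^4\log r$ for all large enough $r$.

The "in particular" is one line. If $V(r)\le Cr^4\log r$ for $r\ge r_1>1$, then
$$\int_{r_1}^\infty \frac{r^3\,dr}{V(r)}\ge \frac1C\int_{r_1}^\infty\frac{dr}{r\log r}=\infty .$$
So all the work goes into (1).

The theorem answers affirmatively, under both hypotheses, a conjecture posed in "PDEs on manifolds and volume growth" (https://www.math.uni-bielefeld.de/~grigor/vol1.pdf). The statement of the problem lists two known results around it: $V(r)\le Cr^4/\log r$ for large $r$ implies biparabolicity, and for every $\beta>1$ there is a manifold with $V(r)\le Cr^4\log^\beta r$ for large $r$ that is not biparabolic. So the first power of the logarithm is the natural borderline. At the end we shall see that the integral condition (1) is the exact borderline among bounds of the form $V\le f$.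

**What the definition asks.** Put $v=-\Delta u$. Then $u$ is bi-superharmonic exactly when
$$v\ge 0\quad\text{and}\quad \Delta v\le 0 ,$$
so $u$ and $v$ are both superharmonic. Biparabolicity says that a positive $u$ can have this property only if $v\equiv0$. For comparison, $M$ is called *parabolic* if every positive superharmonic function on $M$ is constant. A parabolic manifold is biparabolic, because then $u$ itself is constant. The converse fails, as $\mathbb R^3$ and $\mathbb R^4$ will show.

**Example ($\mathbb R^n$, $n\ge5$, is not biparabolic).** Let $\rho=1+|x|^2$ and $\alpha>0$. Since $\Delta\rho=2n$ and $|\nabla\rho|^2=4(\rho-1)$,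
$$\Delta\rho^{-\alpha}=-2\alpha(n-2\alpha-2)\,\rho^{-\alpha-1}-4\alpha(\alpha+1)\,\rho^{-\alpha-2}.$$
Take $\alpha=\frac{n-4}2$, which is positive exactly when $n\ge5$, and $u=\rho^{-\alpha}$. Then $n-2\alpha-2=2$, so
$$\Delta u=-4\alpha\rho^{-\alpha-1}-4\alpha(\alpha+1)\rho^{-\alpha-2}<0 .$$
Apply the formula again, to $\rho^{-\alpha-1}$ (where $n-2(\alpha+1)-2=0$) and to $\rho^{-\alpha-2}$ (where $n-2(\alpha+2)-2=-2$):
$$\Delta^2u=16\alpha(\alpha+1)(\alpha+2)\rho^{-\alpha-3}-16\alpha(\alpha+1)(\alpha+2)\rho^{-\alpha-3}+16\alpha(\alpha+1)(\alpha+2)(\alpha+3)\rho^{-\alpha-4}>0 .$$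
So $u$ is positive and bi-superharmonic, and it is not harmonic. Here $V(r)=c_nr^n$ and the integral (1) converges, in agreement with the theorem.

## Textbook facts: Green functions, harmonic functions, model manifolds

All of this can be found, for example, in A. Grigor'yan, *Bull. AMS* 36 (1999) 135–249.

If $\dim M=1$, then $M=\mathbb R$, and a positive superharmonic function is a positive concave function on $\mathbb R$, hence constant. So $M$ is parabolic and biparabolic, and nothing below needs proof. **From now on $\dim M\ge2$.**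

1. *Compactness.* By Hopf–Rinow, closed balls are compact. Since $M$ is non-compact and connected, $|x|$ is unbounded and takes every value in $[0,\infty)$. The function $|x|$ is $1$-Lipschitz, so $|\nabla|x||\le1$ almost everywhere. The gradient of a Lipschitz function vanishes almost everywhere on each of its level sets.

2. *Minimum principles.* A nonnegative superharmonic function that vanishes at a point vanishes identically. If $U$ is open with compact closure and $h\in C^2(U)\cap C(\overline U)$ is superharmonic, then $\min_{\overline U}h$ is attained on $\partial U$. (No component of $U$ has empty boundary, because it would then be all of $M$, which is not compact.)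

3. *Green functions.* $M$ is non-parabolic iff it carries a non-constant positive superharmonic function, iff the minimal positive Green function $G(x,y)$ exists. Fix an exhaustion $\Omega_1\subset\Omega_2\subset\cdots$ of $M$ by connected, relatively compact open sets with smooth boundary, $x_0\in\Omega_1$, $\overline{\Omega_n}\subset\Omega_{n+1}$, and let $G_n$ be the Dirichlet Green function of $\Omega_n$. Then $G_n\uparrow G$. The function $G$ is symmetric, and $G(x,\cdot)$ is locally integrable. Write $G(x)=G(x_0,x)$. It is positive, smooth and harmonic on $M\setminus\{x_0\}$, with $-\Delta G=\delta_{x_0}$ as distributions: $-\int G\,\Delta\eta\,d\mu=\eta(x_0)$ for $\eta\in C_c^\infty(M)$.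

4. *Dirichlet problem.* If $h$ is $C^2$ on a neighbourhood of $\overline{\Omega_n}$, then $w(x)=\int_{\Omega_n}G_n(x,y)h(y)\,d\mu(y)$ is the classical solution of $-\Delta w=h$ in $\Omega_n$, $w=0$ on $\partial\Omega_n$. It is smooth in $\Omega_n$ if $h$ is smooth.

5. *Weak form of harmonicity.* If $h$ is harmonic in an open set $W$ and $\varphi$ is Lipschitz with compact support in $W$, then $\int\langle\nabla h,\nabla\varphi\rangle\,d\mu=0$. For smooth $\varphi$ this is the divergence theorem. A Lipschitz $\varphi$ is a limit in $W^{1,2}$ of smooth functions supported in a fixed compact subset of $W$.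

6. *Harnack.* For a connected open $W$ and a compact $K\subset W$ there is a constant $H$ with $h(z)\le H\,h(z')$ for all $z,z'\in K$ and all positive harmonic $h$ in $W$. Consequently, an increasing sequence of harmonic functions in $W$ that is bounded at one point converges locally uniformly to a harmonic function (Harnack's principle).

**Definition (model manifold).** Let $n\ge2$, let $\omega_n$ be the area of the unit sphere $\mathbb S^{n-1}$, and let $S>0$ be smooth on $(0,\infty)$ with $S(r)=\omega_nr^{n-1}$ for $r\le1$. The *model* with area function $S$ is $\mathbb R^n$ with the metric $dr^2+(S(r)/\omega_n)^{2/(n-1)}d\theta^2$, and $x_0=o$ is the origin.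

The metric is flat for $r\le1$, hence smooth, and $|x|=r$, so closed balls are compact and $M$ is complete. The volume element is $\omega_n^{-1}S(r)\,dr\,d\theta$, so $V'(r)=S(r)$. For example, $S=\omega_nr^{n-1}$ gives $\mathbb R^n$. The Laplacian of a radial function $h(r)$ is $S^{-1}(Sh')'$. Hence $\int_r^Rds/S(s)$ is harmonic in $B(R)\setminus\{o\}$ and vanishes on $\partial B(R)$. Near $o$ it differs by a constant from the Euclidean fundamental solution, so it is the Dirichlet Green function of $B(R)$ with pole $o$. Letting $R\to\infty$, the model is non-parabolic iff $\int^\infty dr/S<\infty$, and then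
$$G(o,x)=g(|x|),\qquad g(r)=\int_r^\infty\frac{ds}{S(s)}. \tag{2}$$
For $\mathbb R^2$, $S=2\pi r$ and $\int^\infty dr/r=\infty$, so $\mathbb R^2$ is parabolic. For $n\ge3$, $\mathbb R^n$ is non-parabolic and $g(r)=\frac{r^{2-n}}{(n-2)\omega_n}$.

## Biparabolicity read off from the square of the Green function

The unknown $u$ ranges over an enormous class. The first move is to replace this class by one function, $G$.

**Proposition 2.** $M$ is not biparabolic if and only if $M$ is non-parabolic and $\int_{M\setminus B(a)}G^2\,d\mu<\infty$ for some (equivalently, all) $a>0$.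

The mechanism is this. The superharmonic function $v=-\Delta u$ cannot be smaller at infinity than a multiple of $G$. On the other hand, $u$ is at least the Green potential of $v$, so $\int Gv$ must be finite. Together these put $G^2$ into the integral.

For Theorem 1 we need only the "only if" part. The "if" part will be used for sharpness, and rests on a lemma.

**Lemma 3 (Green potentials).** Let $M$ be non-parabolic, let $h\in C^\infty(M)$, $h\ge0$, $h\not\equiv0$, and suppose $\int_MG(x_0,y)h(y)\,d\mu(y)<\infty$. Then $u(x)=\int_MG(x,y)h(y)\,d\mu(y)$ is finite, smooth and positive on $M$, and $-\Delta u=h$.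

*Proof.* Put $u_n(x)=\int_{\Omega_n}G_n(x,y)h(y)\,d\mu(y)$. By Fact 4, $u_n$ is smooth with $-\Delta u_n=h$ in $\Omega_n$. Since $G_n\uparrow G$, monotone convergence gives $u_n\uparrow u$. Fix $m$. For $n\ge m$ the function $u_n-u_m$ is harmonic and nonnegative in $\Omega_m$, increasing in $n$, and at $x_0$ bounded by $\int G(x_0,y)h(y)\,d\mu(y)$. By Harnack's principle it converges locally uniformly in the connected set $\Omega_m$ to a harmonic function. So on $\Omega_m$ the function $u$ equals $u_m$ plus a harmonic function, hence is finite and smooth with $-\Delta u=h$. Let $m$ vary. Positivity holds since $G>0$ and $h\ge 0$, $h\not\equiv0$. $\square$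

*Proof of Proposition 2.*

**Step 1: set up the "only if" part.** Suppose $M$ is not biparabolic. There is $u\in C^4(M)$, $u>0$, with $v=-\Delta u\ge0$, $v\not\equiv0$ and $\Delta v=-\Delta^2u\le0$. By the strong minimum principle $v>0$ on $M$. The function $u$ is positive, superharmonic and non-constant, so $M$ is non-parabolic. Fix any $a>0$.

**Step 2: bound $v$ from below by $G$.** Let $\Sigma=\{|x|=a\}$, a non-empty compact set not containing $x_0$, and put
$$c=\frac{\min_\Sigma v}{\max_\Sigma G}>0 .$$
Take $n$ so large that $\overline{B(a)}\subset\Omega_n$, and let $U=\{x\in\Omega_n:|x|>a\}$. In $U$ the function $G_n(x_0,\cdot)$ is harmonic, so $v-cG_n(x_0,\cdot)$ is superharmonic, and it is continuous on $\overline U$. Its boundary lies in $\Sigma\cup\partial\Omega_n$. On $\Sigma$ we have $v-cG_n\ge v-cG\ge0$ by the choice of $c$; on $\partial\Omega_n$ we have $G_n=0$ and $v>0$. By the minimum principle, $v\ge cG_n(x_0,\cdot)$ in $U$. As $n\to\infty$, $v\ge cG$ on $\{|x|>a\}$. The choice of $c$ gives the same on $\Sigma$, so $v\ge cG$ on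 $M\setminus B(a)$.

**Step 3: bound $\int Gv$ from above by $u(x_0)$.** Let $w_n(x)=\int_{\Omega_n}G_n(x,y)v(y)\,d\mu(y)$, so $-\Delta w_n=v$ in $\Omega_n$ and $w_n=0$ on $\partial\Omega_n$. Then $u-w_n$ is harmonic in $\Omega_n$ and equals $u>0$ on $\partial\Omega_n$, so $w_n\le u$ in $\Omega_n$. At $x_0$, monotone convergence gives
$$u(x_0)\ \ge\ \int_MG\,v\,d\mu\ \ge\ c\int_{M\setminus B(a)}G^2\,d\mu .$$
So the last integral is finite, for every $a>0$.

**Step 4: the "if" part, by constructing $u$.** Let $M$ be non-parabolic with $\int_{M\setminus B(a)}G^2\,d\mu<\infty$ for some $a>0$. We look for $u$ as a double Green potential. Choose $0\le f\in C_c^\infty(B(a/2))$, $f\not\equiv0$, and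
$$v(x)=\int_MG(x,z)f(z)\,d\mu(z).$$
Since $G(x_0,\cdot)$ is locally integrable, Lemma 3 applies: $v$ is smooth, positive, and $-\Delta v=f$.

We need $v\le C\,G$ far out. For $y\notin B(a)$ the function $G(\cdot,y)$ is positive and harmonic in the connected set $B(a)$. By the Harnack inequality on the compact set $\{|z|\le a/2\}\subset B(a)$ there is $H$, independent of $y$, with $G(z,y)\le H\,G(x_0,y)$ for $|z|\le a/2$. By symmetry of $G$,
$$v(y)=\int G(z,y)f(z)\,d\mu(z)\le C\,G(x_0,y)\quad\text{for }y\notin B(a),\qquad C=H\int f\,d\mu .$$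
Therefore
$$\int_MG(x_0,y)v(y)\,d\mu(y)\le\int_{B(a)}G(x_0,y)v(y)\,d\mu(y)+C\int_{M\setminus B(a)}G^2\,d\mu<\infty,$$
because $v$ is bounded on $B(a)$ and $G(x_0,\cdot)$ is locally integrable. By Lemma 3 again, $u(x)=\int G(x,y)v(y)\,d\mu(y)$ is smooth and positive with $-\Delta u=v>0$. Moreover $\Delta^2u=-\Delta v=f\ge0$. So $u$ is positive and bi-superharmonic but not harmonic, and $M$ is not biparabolic.

Steps 1–3 give the conclusion for all $a$, and Step 4 needs only some $a$; this is the "equivalently". $\square$

**Example ($\mathbb R^n$ completed).** For $n\ge3$,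
$$\int_{\mathbb R^n\setminus B(1)}G^2\,d\mu=\frac{1}{(n-2)^2\omega_n}\int_1^\infty r^{4-2n}\,r^{n-1}\,dr=\frac{1}{(n-2)^2\omega_n}\int_1^\infty r^{3-n}\,dr ,$$
which is infinite iff $n\le4$. With the parabolic cases $n=1,2$: $\mathbb R^n$ is biparabolic iff $n\le4$. The exponent $4$ in the theorem is the dimension in which $G^2$ just fails to be integrable.

We are left with the following task: *given (1) and $M$ non-parabolic, show $\int_{M\setminus B(1)}G^2\,d\mu=\infty$.*

## Pointwise lower bounds for $G$, and where they stop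

**A worst-case pointwise bound.** Suppose $V(r)\le Cr^4\log r$. If $V$ really is of this size on a model, say $S(r)\approx r^3\log r$, then (2) gives $g(r)\approx 1/(r^2\log r)$, and
$$\int^\infty g^2S\,dr\approx\int^\infty\frac{r^3\log r}{r^4\log^2r}\,dr=\int^\infty\frac{dr}{r\log r}=\infty .$$
This suggests proving $G(x)\ge c/(|x|^2\log|x|)$ and integrating the square. But the last step uses a *lower* bound for the measure, and the hypothesis bounds $V$ only from above. The failure shows already on $\mathbb R^3$, which satisfies the hypothesis. There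
$$\int_{\mathbb R^3\setminus B(2)}\frac{d\mu}{|x|^4\log^2|x|}=4\pi\int_2^\infty\frac{dr}{r^2\log^2r}<\infty ,$$
although $\int_{\mathbb{R}^3\setminus B(2)} G^2\,d\mu=\infty$. The bound taken from the largest allowed volume is too weak where the volume is small. On such rings $G$ is larger, and an argument must see this trade-off ring by ring.

**Ring by ring on a model.** Take a non-parabolic model, $A_k=\{2^k\le|x|<2^{k+1}\}$, $m_k=\mu(A_k)=\int_{2^k}^{2^{k+1}}S\,dr$. By Cauchy–Schwarz, $4^k=\big(\int_{2^k}^{2^{k+1}}dr\big)^2\le m_k\int_{2^k}^{2^{k+1}}dr/S$. So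
$$g(2^k)\ge\int_{2^k}^{2^{k+1}}\frac{dr}{S}\ge\frac{4^k}{m_k} . \tag{3}$$
Since $g$ is decreasing, for $k\ge1$
$$\int_{A_{k-1}}G^2\,d\mu\ge g(2^k)^2m_{k-1}\ge\frac{16^km_{k-1}}{m_k^2}=\frac{x_k^2}{16\,x_{k-1}},\qquad x_k=\frac{16^k}{m_k} .$$
If $T=16\int_{M\setminus B(1)}G^2\,d\mu$ is finite, then $\sum_{k\ge1}x_k^2/x_{k-1}\le T$. With $X=\sum_{k=1}^Nx_k$, Cauchy–Schwarz gives
$$X^2=\Big(\sum_{k=1}^N\frac{x_k}{\sqrt{x_{k-1}}}\sqrt{x_{k-1}}\Big)^2\le T\,(x_0+X),$$
so $X\le T+\sqrt{Tx_0}$ for every $N$, and $\sum_k16^k/m_k<\infty$. This contradicts (1), because of the following elementary comparison, valid on any $M$ and for any $a>0$. Since $V$ is non-decreasing,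
$$\int_{2^{k+1}a}^{2^{k+2}a}\frac{r^3\,dr}{V(r)}\le\frac{a^4(4^4-2^4)\,16^k}{4\,V(2^{k+1}a)}=\frac{60\,a^4\,16^k}{V(2^{k+1}a)} . \tag{4}$$
Use it with $a=1$ and $m_k\le V(2^{k+1})$. So Theorem 1 holds on models.

**The exact point where symmetry entered.** Inequality (3) uses $-g'=1/S$: the unit flux of $G$ out of the pole is spread evenly over each sphere, and $G$ is recovered at *every* point by integrating its gradient outward. On a general $M$ only the total flux is $1$. For instance, suppose a non-parabolic $M$ has an end isometric to a product $K\times[0,\infty)$, with $K$ closed and $x_0$ outside the end. The maximum principle for $G_n$, in the limit, shows that $G\le\max_{\{|x|=a\}}G$ on $M\setminus B(a)$, so $G$ is bounded on the end. The function $F(t)=\int_KG(t,\theta)\,d\theta$ satisfies $F''=-\int_K\Delta_KG\,d\theta=0$. Thus $F$ is affine and bounded for $t\ge0$, and $F'=0$. No net flux goes through this end at all, whatever its cross-section. So neither $\nabla G$ nor $G$ can be read off from areas of spheres at individual points.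

What survives is the flux identity, which gives $\int_{A_k}|\nabla G|\,d\mu\ge\delta$ on a ring of width $\delta$. We need to pass from the size of $\nabla G$ to the size of $G$ *without integrating along curves*. For harmonic functions there is an inequality in precisely this direction: Caccioppoli's inequality bounds $\int|\nabla G|^2$ on a ring *above* by $\int G^2$ on the neighbouring rings. Read backwards, it is a lower bound for $\int G^2$.

## The ring estimate: unit flux against Caccioppoli

Let $0<r_0<r_1<r_2<\cdots$, $\delta_k=r_{k+1}-r_k$, $A_k=\{r_k\le|x|<r_{k+1}\}$. By Fact 1 the open set $\{r_k<|x|<r_{k+1}\}$ is non-empty, so $\mu(A_k)>0$; also $\mu(A_k)<\infty$.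

**Lemma 4.** Let $M$ be non-parabolic. For each $k\ge1$,
$$\int_{A_{k-1}\cup A_{k+1}}G^2\,d\mu\ \ge\ \frac{\delta_k^2\,\min(\delta_{k-1},\delta_{k+1})^2}{4\,\mu(A_k)} .$$

*Proof.*

**Step 1: the flux identity.** We show: if $\varphi$ is Lipschitz with compact support and $\varphi=1$ on $B(r_k)$, then
$$\int_M\langle\nabla G,\nabla\varphi\rangle\,d\mu=1 . \tag{5}$$
The integral makes sense because $\nabla\varphi=0$ on $B(r_k)$. Choose $\eta\in C_c^\infty(B(r_k))$ with $\eta=1$ near $x_0$. Then $\varphi-\eta$ is Lipschitz with compact support in $M\setminus\{x_0\}$, where $G$ is harmonic, so $\int\langle\nabla G,\nabla(\varphi-\eta)\rangle\,d\mu=0$ by Fact 5. Since $\nabla\eta$ vanishes near $x_0$, the field $G\nabla\eta$ is smooth with compact support, and the divergence theorem gives $\int\langle\nabla G,\nabla\eta\rangle\,d\mu=-\int G\,\Delta\eta\,d\mu$. This equals $\eta(x_0)=1$ because $-\Delta G=\delta_{x_0}$. Adding the two identities proves (5).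

**Step 2: the gradient cannot be small on $A_k$.** In (5) take $\varphi=1$ for $|x|\le r_k$, $\varphi=0$ for $|x|\ge r_{k+1}$, and $\varphi=(r_{k+1}-|x|)/\delta_k$ in between. Then $|\nabla\varphi|\le\delta_k^{-1}1_{A_k}$ a.e., so
$$1\le\frac1{\delta_k}\int_{A_k}|\nabla G|\,d\mu\le\frac{1}{\delta_k}\,\mu(A_k)^{1/2}\Big(\int_{A_k}|\nabla G|^2d\mu\Big)^{1/2},$$
and squaring,
$$1\le\frac{\mu(A_k)}{\delta_k^2}\int_{A_k}|\nabla G|^2\,d\mu . \tag{6}$$
Here the measure of the ring appears on the helpful side: a small ring forces a large gradient.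

**Step 3: Caccioppoli, to pass from $\nabla G$ to $G$.** Let $\psi=1$ on $\{r_k\le|x|\le r_{k+1}\}$, $\psi=0$ on $\{|x|\le r_{k-1}\}\cup\{|x|\ge r_{k+2}\}$, and $\psi$ linear in $|x|$ in between. Then
$$|\nabla\psi|\le\delta_{k-1}^{-1}1_{A_{k-1}}+\delta_{k+1}^{-1}1_{A_{k+1}}\quad\text{a.e.}$$
The support of $\psi$ lies in $\{r_{k-1}\le|x|\le r_{k+2}\}$. This is a compact subset of $M\setminus\{x_0\}$ because $r_{k-1}\ge r_0>0$. There $G$ is smooth, so $\psi^2G$ is an admissible test function in Fact 5:
$$0=\int\langle\nabla G,\nabla(\psi^2G)\rangle\,d\mu=\int\psi^2|\nabla G|^2\,d\mu+2\int\psi G\,\langle\nabla G,\nabla\psi\rangle\,d\mu .$$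
Put $I=\int\psi^2|\nabla G|^2d\mu$ and $J=\int G^2|\nabla\psi|^2d\mu$, both finite. Cauchy–Schwarz gives $I\le2I^{1/2}J^{1/2}$, hence $I\le4J$. Therefore
$$\int_{A_k}|\nabla G|^2\,d\mu\le I\le4J\le\frac{4}{\min(\delta_{k-1},\delta_{k+1})^2}\int_{A_{k-1}\cup A_{k+1}}G^2\,d\mu . \tag{7}$$

**Step 4: combine.** Insert (7) into (6):
$$1\le\frac{\mu(A_k)}{\delta_k^2}\cdot\frac{4}{\min(\delta_{k-1},\delta_{k+1})^2}\int_{A_{k-1}\cup A_{k+1}}G^2\,d\mu .$$
This is the claim. $\square$

**Example (the lemma on $\mathbb R^4$).** Take $r_k=2^k$. Here $G=1/(4\pi^2r^2)$, spheres have area $2\pi^2r^3$, and $V(r)=\frac{\pi^2}2r^4$. The left side is $2\cdot\frac{\log2}{8\pi^2}=\frac{\log2}{4\pi^2}$. On the right, $\delta_k^2\min(\delta_{k-1},\delta_{k+1})^2=16^k/4$ and $\mu(A_k)=\frac{15\pi^2}2\,16^k$, which gives $\frac1{120\pi^2}$. Both sides are independent of $k$, so the lemma loses only a constant in the borderline dimension.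

## Summing over rings: the quantitative theorem and the proof of Theorem 1

**Theorem 5.**

(a) If $M$ is non-parabolic, then for every $a>0$
$$\int_{M\setminus B(a)}G^2\,d\mu\ \ge\ \frac1{1920}\int_{4a}^\infty\frac{r^3\,dr}{V(r)} .$$

(b) Let $0<r_0<r_1<r_2<\cdots$, $\delta_k=r_{k+1}-r_k$, $A_k=\{r_k\le|x|<r_{k+1}\}$. If
$$\sum_{k\ge1}\frac{\delta_k^2\,\min(\delta_{k-1},\delta_{k+1})^2}{\mu(A_k)}=\infty ,$$
then $M$ is biparabolic. In particular, $\sum_k\frac{16^k}{V(2^{k+1})-V(2^k)}=\infty$ suffices.

*Proof.*

**Step 1: sum the ring estimate.** Let $M$ be non-parabolic. The rings $A_j$ are disjoint and lie in $M\setminus B(r_0)$. When Lemma 4 is summed over $k\ge1$, each $A_j$ occurs on the left at most twice (for $k=j+1$ and for $k=j-1$). Hence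
$$2\int_{M\setminus B(r_0)}G^2\,d\mu\ \ge\ \frac14\sum_{k\ge1}\frac{\delta_k^2\,\min(\delta_{k-1},\delta_{k+1})^2}{\mu(A_k)} . \tag{8}$$

**Step 2: part (b).** If $M$ were not biparabolic, then by Proposition 2 it would be non-parabolic with $\int_{M\setminus B(r_0)}G^2\,d\mu<\infty$, and by (8) the series would converge. For the special case take $r_k=2^k$. Then $\delta_k=2^k$ and $\min(\delta_{k-1},\delta_{k+1})=2^{k-1}$, so the terms are $\frac{16^k/4}{\mu(A_k)}$ with $\mu(A_k)=V(2^{k+1})-V(2^k)$.

**Step 3: part (a), by passing from rings to balls.** Take $r_k=2^ka$. Then $\delta_k^2\min(\delta_{k-1},\delta_{k+1})^2=a^4\,16^k/4$ and $\mu(A_k)\le V(2^{k+1}a)$, so (8) gives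
$$2\int_{M\setminus B(a)}G^2\,d\mu\ \ge\ \frac{a^4}{16}\sum_{k\ge1}\frac{16^k}{\mu(A_k)}\ \ge\ \frac{1}{16}\sum_{k\ge1}\frac{a^4\,16^k}{V(2^{k+1}a)} .$$
By (4) each term of the last sum is at least $\frac1{60}\int_{2^{k+1}a}^{2^{k+2}a}r^3\,dr/V(r)$. These intervals tile $[4a,\infty)$, so
$$2\int_{M\setminus B(a)}G^2\,d\mu\ge\frac1{960}\int_{4a}^\infty\frac{r^3\,dr}{V(r)} .\qquad\square$$

*Proof of Theorem 1.* Suppose $M$ is not biparabolic. By Proposition 2, $M$ is non-parabolic and $\int_{M\setminus B(1)}G^2\,d\mu<\infty$. Theorem 5(a) with $a=1$ gives $\int_4^\infty r^3\,dr/V(r)<\infty$. On $[1,4]$ we have $V\ge V(1)>0$, so $\int_1^4r^3\,dr/V(r)<\infty$ too. Thus (1) fails. By contraposition, (1) implies that $M$ is biparabolic. The case $V(r)\le Cr^4\log r$ was reduced to (1) at the start. $\square$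

**Remark (rings see more than balls).** The ring condition in Theorem 5(b) is implied by (1). Indeed, (4) with $a=1$ gives $\sum_{k\ge1}\frac{16^k}{V(2^{k+1})-V(2^k)}\ge\sum_{k\ge1}\frac{16^k}{V(2^{k+1})}\ge\frac1{60}\int_4^\infty\frac{r^3dr}{V(r)}$. It is strictly weaker. Let $E\subset\{0,1,2,\dots\}$ be infinite without two consecutive integers, and take a model with $V(2^{k+1})-V(2^k)=16^k$ for $k\in E$ and $=32^k$ for all other $k\ge0$. Such a model exists: start from a positive smooth function equal to $\omega_nr^{n-1}$ for $r\le1$ and with integral less than $1$ over $[1,\infty)$, then add nonnegative bumps supported inside the intervals $(2^k,2^{k+1})$ until the integrals are as prescribed. The ring series has infinitely many terms equal to $1$, so it diverges and $M$ is biparabolic. But for $k\ge2$ one of $k-1,k-2$ is not in $E$, so $V(2^k)\ge32^{k-2}$. Then $\int_{2^k}^{2^{k+1}}r^3\,dr/V\le\frac{15}4\,16^k\,32^{2-k}$, which is summable, so (1) fails.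

## Sharpness: which bounds $V\le f$ force biparabolicity

**Theorem 6.** Let $f:[1,\infty)\to(0,\infty)$ be non-decreasing. The following are equivalent:

1. $\int_1^\infty r^3/f(r)\,dr=\infty$;
2. every $M$ as above with $V(r)\le f(r)$ for all large $r$ is biparabolic.

If (1.) fails, then in every dimension $n\ge2$ there is a non-biparabolic (rotationally symmetric) $M$ with $V(r)\le f(r)$ for all large $r$.

For example, with $f(r)=r^4(1+\log r)^\beta$ the integral is $\int_1^\infty\frac{dr}{r(1+\log r)^\beta}$, which diverges iff $\beta\le1$.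

The direction from 1 to 2 is Theorem 1. If $V\le f$ on $[R,\infty)$, $R\ge1$, then $\int_R^\infty r^3/V\,dr\ge\int_R^\infty r^3/f\,dr$. The latter is infinite because $\int_1^Rr^3/f\,dr\le R^4/f(1)<\infty$. So (1) holds.

For the converse we build a model when $\int_1^\infty r^3/f\,dr<\infty$. First a computation without constants. If the sphere area is about $8^k/c_k$ on the ring $2^k\le r\le2^{k+1}$, then the ring has volume about $16^k/c_k$. If moreover $g(2^k)$ is governed by its own ring, then $g\approx4^{-k}c_k$ there. The ring then contributes $g^2\cdot16^k/c_k\approx c_k$ to $\int G^2$. So we want $\sum c_k<\infty$ and $16^k/c_k\lesssim f(2^k)$. The tempting choice $c_k=16^k/f(2^k)$ may oscillate wildly, and then $g(2^k)$ need not be governed by its own ring. The cure is to enlarge the sequence to a slowly varying one that is still summable. Enlarging $c_k$ only decreases the volume, which is permitted.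

*Proof that the failure of 1 gives the example.* Let $\int_1^\infty r^3/f\,dr<\infty$ and fix $n\ge2$.

**Step 1: a slowly varying summable sequence.** Put $b_k=16^k/f(2^k)$, $k\ge0$. As $f$ is non-decreasing, for $k\ge1$
$$\int_{2^{k-1}}^{2^k}\frac{r^3\,dr}{f(r)}\ge\frac{16^k-16^{k-1}}{4f(2^k)}\ge\frac{16^{k-1}}{f(2^k)}=\frac{b_k}{16},$$
so $\sum b_k<\infty$. In particular $b_k\to0$, which forces $f(2^k)\to\infty$, so $f(r)\to\infty$. Let
$$c_k=\sum_{j\ge0}2^{-|k-j|}b_j .$$
Then $c_k\ge b_k$, and $\sum_kc_k\le3\sum_jb_j<\infty$ since $\sum_{i\in\mathbb Z}2^{-|i|}=3$. Because $|k-j|$ and $|k+1-j|$ differ by $1$,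
$$\tfrac12c_k\le c_{k+1}\le2c_k .$$

**Step 2: the model.** Put $s_k=8^k/c_k$. Then $s_{k+1}/s_k=8c_k/c_{k+1}\in[4,16]$. Let $\varepsilon=\frac1{38}$ and let $\sigma$ be the piecewise linear function on $[1,\infty)$ with $\sigma(2^k)=\varepsilon s_k$ and nodes $2^k$. Since $s_k$ increases by a factor at most $16$,
$$\varepsilon s_k\le\sigma\le16\,\varepsilon s_k\quad\text{on }[2^k,2^{k+1}] .$$
Choose a smooth $S>0$ on $(0,\infty)$ with $S(r)=\omega_nr^{n-1}$ for $r\le1$ and $\sigma/2\le S\le\sigma$ for $r\ge2$. To do this, pick a smooth $\tau$ on $(1,\infty)$ with $|\tau-\frac34\sigma|<\frac14\sigma$, and a smooth $\chi$ with $0\le\chi\le1$, $\chi=1$ for $r\le\frac54$, $\chi=0$ for $r\ge2$. Then set $S=\chi\,\omega_nr^{n-1}+(1-\chi)\tau$. Let $M$ be the model with area function $S$.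

**Step 3: the volume is at most $f$.** Let $k\ge1$ and $r\in[2^k,2^{k+1}]$. Since $V'=S\le16\varepsilon s_j$ on $[2^j,2^{j+1}]$ for $j\ge1$,
$$V(r)\le V(2)+\sum_{j=1}^k2^j\cdot16\,\varepsilon s_j=V(2)+16\,\varepsilon\sum_{j=1}^k\frac{16^j}{c_j} .$$
The numbers $16^j/c_j$ grow by a factor $16c_j/c_{j+1}\ge8$ at each step, so the sum is at most $\frac87\cdot16^k/c_k$. Using $\frac{128}7\le19$, $c_k\ge b_k$ and the monotonicity of $f$,
$$V(r)\le V(2)+\tfrac{128}7\,\varepsilon\,\frac{16^k}{c_k}\le V(2)+19\,\varepsilon\,f(2^k)\le V(2)+\tfrac12f(r) .$$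
As $f(r)\to\infty$, $V(r)\le f(r)$ for all large $r$.

**Step 4: the Green function is square integrable at infinity.** For $k\ge1$, use $S\ge\frac12\varepsilon s_j$ on $[2^j,2^{j+1}]$ for $j\ge k$, and $c_j\le2^{j-k}c_k$:
$$\int_{2^k}^\infty\frac{ds}{S(s)}\le\sum_{j\ge k}\frac{2\cdot2^j}{\varepsilon s_j}=\frac2\varepsilon\sum_{j\ge k}4^{-j}c_j\le\frac2\varepsilon\,4^{-k}c_k\sum_{i\ge0}2^{-i}=\frac4\varepsilon\,4^{-k}c_k<\infty .$$
So $M$ is non-parabolic, $G(o,x)=g(|x|)$ with $g$ as in (2), and $g(2^k)\le\frac4\varepsilon4^{-k}c_k$. Since $g$ decreases,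
$$\int_{2^k}^{2^{k+1}}g^2S\,dr\le\frac{16}{\varepsilon^2}\,16^{-k}c_k^2\cdot2^k\cdot16\,\varepsilon\,\frac{8^k}{c_k}=\frac{256}\varepsilon\,c_k .$$
Summing over $k\ge1$, $\int_{M\setminus B(2)}G^2\,d\mu\le\frac{256}\varepsilon\sum_kc_k<\infty$.

**Step 5: conclude.** By the "if" part of Proposition 2 with $a=2$, $M$ is not biparabolic, while $V\le f$ for all large $r$. So statement 2 fails whenever statement 1 fails, and the example exists in every dimension $n\ge2$. $\square$
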